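# Undecidable word problems inside the variety generated by the bicyclic semigroup

## A tame semigroup and a guess of decidability

Let $B=\langle b,c\mid bc=1\rangle$ be the bicyclic monoid, and let $\mathcal V$ be the variety of inverse semigroups that it generates. Suppose that finitely many generators and finitely many relations are given, and that we work inside $\mathcal V$, so that all identities of $B$ may be used for free. Is there an algorithm that decides whether two words are equal?

The first guess is yes. Computing in $B$ is arithmetic with pairs of natural numbers, using addition and maxima only, and such arithmetic is decidable. We fix the terms and then test the guess.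

**Definition (inverse semigroups).** A semigroup is inverse if every $x$ has a unique $x^{-1}$ with $xx^{-1}x=x$ and $x^{-1}xx^{-1}=x^{-1}$. We use the signature $(\cdot,{}^{-1})$. Then $(xy)^{-1}=y^{-1}x^{-1}$, $(x^{-1})^{-1}=x$, and idempotents commute. For idempotents, $f\le g$ means $fg=f$. A set of partial injections of a set that is closed under composition and inversion is an inverse semigroup. All maps here act on the right, and products are composed from left to right.

A variety of inverse semigroups is a class of them closed under homomorphic images, subalgebras and products. By Birkhoff's theorem it is the class of all models of its identities. Every term equals a nonempty word over $X\cup X^{-1}$, so identities may be taken between such words.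

**Definition (presentations inside a variety).** Let $\mathcal W$ be a variety of inverse semigroups, let $X$ be finite, let $F_X$ be the free object of $\mathcal W$ on $X$, and let $R$ be a finite set of pairs of words over $X\cup X^{-1}$. Then $\langle X:R,\mathcal W\rangle$ is the quotient of $F_X$ by the congruence generated by $R$. It is said to be finitely presented inside $\mathcal W$. It has decidable word problem if an algorithm decides, for any two words $u,v$ over $X\cup X^{-1}$, whether $u=v$ holds in it. The variety $\mathcal W$ has decidable word problem if all inverse semigroups finitely presented inside $\mathcal W$ do; otherwise $\mathcal W$ has undecidable word problem.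

The universal property is what we use: if $S\in\mathcal W$, then any map $X\to S$ under which the relations $R$ hold extends to a homomorphism $\langle X:R,\mathcal W\rangle\to S$.

**$B$ as translations of rays.** Using $bc=1$, every element of $B$ can be written $c^mb^n$ with $m,n\in\mathbb N$. Send $b$ to the translation $[0,\infty)\to[1,\infty)$ and $c$ to its inverse (rays in $\mathbb Z$). Then $bc$ is the identity of $[0,\infty)$, so this is a homomorphism on $B$, and $c^mb^n$ goes to the translation $[m,\infty)\to[n,\infty)$. Different pairs $(m,n)$ give different maps. So $B$ is isomorphic to the inverse semigroup of all translations $[m,\infty)\to[n,\infty)$ with $m,n\in\mathbb N$; in particular $b^{-1}=c$.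

In coordinates, $B\cong\mathbb N^2$ with
$$(m,n)(p,q)=(m-n+\max(n,p),\;q-p+\max(n,p)),\qquad (m,n)^{-1}=(n,m).$$
Indeed, if $n\ge p$ then $c^mb^nc^pb^q=c^mb^{n-p+q}$, and if $n<p$ it equals $c^{m+p-n}b^q$. The graphs of these operations are definable in $(\mathbb N,+,\le)$: the number $\max(n,p)$ is definable by cases, and each subtraction is written as an addition on the other side. The theory of $(\mathbb N,+,\le)$ is decidable (Presburger), so the whole first-order theory of $B$ is decidable, including its quasi-identities, the implications $\bigwedge_i u_i=v_i\Rightarrow u=v$.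

**First test: $\langle x: xxx^{-1}=x,\ \mathcal V\rangle$.** Put $\iota=xx^{-1}$. Then $\iota x=x$ always, and the relation says $x\iota=x$. Taking inverses, $x^{-1}\iota=x^{-1}$ and $\iota x^{-1}=x^{-1}$. So this is a monoid with identity $\iota$, generated by $x,x^{-1}$ with $xx^{-1}=\iota$: a quotient of $B$ under $b\mapsto x$, $c\mapsto x^{-1}$. Since $b\in B\in\mathcal V$ satisfies the relation, there is also a homomorphism onto $B$ with $x\mapsto b$. The presented semigroup is $B$, and its word problem is decided by the normal form $c^mb^n$.

**Second test: $\langle x: xx^{-1}=x^{-1}x,\ \mathcal V\rangle$.** Now $\iota=xx^{-1}=x^{-1}x$ is an identity, and the semigroup is a cyclic group generated by $x$. The map $c^mb^n\mapsto n-m$ is a homomorphism of $B$ onto $\mathbb Z$, because shifts add under composition; so $\mathbb Z\in\mathcal V$, and $1\in\mathbb Z$ satisfies the relation. The presented semigroup is $\mathbb Z$, and the exponent sum decides its word problem.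

Both tests agree with the guess, but the second one contains a warning. The natural argument for the guess is this: $u=v$ holds in $\langle X:R,\mathcal V\rangle$ if and only if the implication $R\Rightarrow u=v$ holds in every member of $\mathcal V$, and for $B$ such implications are decidable. The argument stops at the passage from "every member of $\mathcal V$" to "$B$". In $B$, an element $x=(m,n)$ with $xx^{-1}=x^{-1}x$ has $[m,\infty)=[n,\infty)$, so $m=n$ and $x$ is idempotent. Hence $B$ satisfies $xx^{-1}=x^{-1}x\Rightarrow xx=x$. The member $\mathbb Z$ of $\mathcal V$ does not. Homomorphic images preserve identities, not implications, so deciding the implications of $B$ does not decide word problems inside $\mathcal V$.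

The guess is false. The source "Algorithmic Problems In Groups, Semigroups And Inverse Semigroups" states as a conjecture that $\mathcal V$ has undecidable word problem, and this is what we shall prove, in the following form.

**Theorem 1.** There are a finite set $X$ and a finite set $R$ of pairs of words over $X\cup X^{-1}$ such that for every variety $\mathcal W$ of inverse semigroups with $B\in\mathcal W$, the semigroup $\langle X:R,\mathcal W\rangle$ has undecidable word problem. In particular, taking $\mathcal W=\mathcal V$, the variety generated by the bicyclic semigroup has undecidable word problem.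

## Convex hulls and the identities of $B$

To show that two words differ in $\langle X:R,\mathcal V\rangle$, we need members of $\mathcal V$ in which we can compute. This section produces a large supply.

**Definition (lattice-convex sets).** A set $C\subseteq\mathbb Z^d$ is lattice-convex if $C=\mathbb Z^d\cap\operatorname{conv}C$.

The empty set and any ray in $\mathbb Z$ are lattice-convex, and $\{0,2\}\subset\mathbb Z$ is not, since $1$ is missing. If $A\subseteq\mathbb R^d$ is convex, then $C=\mathbb Z^d\cap A$ is lattice-convex, since $\operatorname{conv}C\subseteq A$. Intersections of lattice-convex sets are lattice-convex, since $\operatorname{conv}(C\cap D)\subseteq\operatorname{conv}C\cap\operatorname{conv}D$. Images under affine bijections of $\mathbb Z^d$ are lattice-convex, since affine maps commute with convex hulls.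

**Definition (the semigroup $\mathcal C_d$).** Let $\mathcal C_d$ be the set of all partial maps $p\mapsto p+g$ of $\mathbb Z^d$ with lattice-convex domain $C$ (possibly empty) and $g\in\mathbb Z^d$.

The composite of (domain $C$, shift $g$) and (domain $D$, shift $h$) has domain $C\cap(D-g)$ and shift $g+h$. The inverse of (domain $C$, shift $g$) has domain $C+g$ and shift $-g$. So $\mathcal C_d$ is an inverse semigroup of partial injections, and $B$ is an inverse subsemigroup of $\mathcal C_1$.

**The path of a word.** Let $u=\ell_1\cdots\ell_k$ be a nonempty word over $\{x_1^{\pm1},\dots,x_n^{\pm1}\}$, and let $\epsilon_1,\dots,\epsilon_n$ be the standard basis of $\mathbb Z^n$. Put $s_0=0$ and $s_j=s_{j-1}\pm\epsilon_i$ if $\ell_j=x_i^{\pm1}$, and let $\operatorname{end}(u)=s_k$. Let $U_i\subset\mathbb Z^n$ be the finite set that contains $s_{j-1}$ for each $j$ with $\ell_j=x_i$, and $s_j$ for each $j$ with $\ell_j=x_i^{-1}$. So $U_i$ collects the starting points of the $x_i$-edges used, each edge being oriented in direction $\epsilon_i$. For a word $v$ we write $V_i$.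

For example, $u=xyx^{-1}$ has $s_0=0$, $s_1=\epsilon_x$, $s_2=\epsilon_x+\epsilon_y$, $s_3=\epsilon_y$, so $U_x=\{0,\epsilon_y\}$, $U_y=\{\epsilon_x\}$ and $\operatorname{end}(u)=\epsilon_y$.

**The domain formula.** Substitute for each $x_i$ the element of $\mathcal C_d$ with shift $g_i$ and domain $C_i$, and let $\theta:\mathbb R^n\to\mathbb R^d$ be linear with $\theta(\epsilon_i)=g_i$. While evaluating $u$ at $p$, before the $j$-th letter we are at $q=p+\theta(s_{j-1})$. If $\ell_j=x_i$, this letter is defined at $q$ if and only if $p+\theta(s_{j-1})\in C_i$. If $\ell_j=x_i^{-1}$, it is defined at $q$ if and only if $q-g_i\in C_i$, that is, $p+\theta(s_j)\in C_i$. Hence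
$$p\in\operatorname{dom}(u)\iff p+\theta(s)\in C_i\ \text{ for all }i\text{ and all }s\in U_i,\qquad\text{and then } pu=p+\theta(\operatorname{end}(u)).\tag{1}$$

**Lemma 2.** For words $u,v$ the following are equivalent:

- (a) $u=v$ is an identity of $B$;
- (b) $\operatorname{end}(u)=\operatorname{end}(v)$ and $\operatorname{conv}U_i=\operatorname{conv}V_i$ for all $i$;
- (c) $u=v$ is an identity of every $\mathcal C_d$.

Consequently $\mathcal C_d\in\mathcal V$ for all $d$.

**Step (a)⇒(b): recover ends and hulls by substituting rays.** Let $g,\mu\in\mathbb Z^n$, and choose $N$ so large that $\mu_i+N\ge0$ and $\mu_i+N+g_i\ge0$ for all $i$. Substitute for $x_i$ the map with shift $g_i$ and domain $[\mu_i+N,\infty)$, which is an element of $B\subseteq\mathcal C_1$. Here $\theta(s)=g\cdot s$. By (1), $p\in\operatorname{dom}(u)$ if and only if $p\ge\mu_i+N-g\cdot s$ for all $i$ and $s\in U_i$. So $u$ becomes the translation by $g\cdot\operatorname{end}(u)$ of the ray starting at $N+\max_{i,\,s\in U_i}(\mu_i-g\cdot s)$. The maximum exists because $u$ is nonempty, so that some $U_i\ne\emptyset$. The same holds for $v$. Since $u=v$ in $B$ and the domains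 are nonempty, for all $g,\mu\in\mathbb Z^n$
$$g\cdot\operatorname{end}(u)=g\cdot\operatorname{end}(v),\qquad \max_{i,\,s\in U_i}(\mu_i-g\cdot s)=\max_{i,\,s\in V_i}(\mu_i-g\cdot s).\tag{2}$$
The first equality gives $\operatorname{end}(u)=\operatorname{end}(v)$. In the second, fix $i$ and put $\mu_j=0$ for $j\ne i$.

Suppose $U_i\ne\emptyset=V_i$. Take $g=0$ and let $\mu_i\to\infty$. The left side is unbounded, while the right side is a maximum over indices $j\ne i$ only and stays $0$, a contradiction. By symmetry, $U_i$ and $V_i$ are both empty or both nonempty.

If both are nonempty, fix $g$ and take $\mu_i$ so large that both maxima in (2) are attained at index $i$. Subtracting $\mu_i$ gives $\max_{s\in U_i}(-g\cdot s)=\max_{s\in V_i}(-g\cdot s)$ for all $g\in\mathbb Z^n$. By homogeneity this holds for $g\in\mathbb Q^n$, and by continuity for $g\in\mathbb R^n$. So the compact convex sets $\operatorname{conv}U_i$ and $\operatorname{conv}V_i$ have the same support function, and they are equal.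

**Step (b)⇒(c): convex domains see only the hulls.** Make any substitution into $\mathcal C_d$, let $p\in\operatorname{dom}(u)$ and $s'\in V_i\subseteq\operatorname{conv}U_i$. By (1), $p+\theta(U_i)\subseteq C_i$. Since $\theta$ is linear and maps $\mathbb Z^n$ to $\mathbb Z^d$,
$$p+\theta(s')\in\operatorname{conv}(p+\theta(U_i))\cap\mathbb Z^d\subseteq\operatorname{conv}(C_i)\cap\mathbb Z^d=C_i.$$
By (1), $p\in\operatorname{dom}(v)$. So $\operatorname{dom}(u)\subseteq\operatorname{dom}(v)$, and equality holds by symmetry. The shifts agree because the ends agree.

**Step (c)⇒(a), and the consequence.** $B$ is a subalgebra of $\mathcal C_1$, which gives (a). Finally, every $\mathcal C_d$ satisfies all identities of $B$, so $\mathcal C_d\in\mathcal V$ by Birkhoff's theorem. $\square$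

The lemma gives a third test of the guess: the free objects of $\mathcal V$ have decidable word problem, since (b) is a comparison of hulls of finite sets.

It also shows what membership in $\mathcal V$ forces. The words
$$zz^{-1}\cdot y^2zz^{-1}y^{-2}\qquad\text{and}\qquad zz^{-1}\cdot yzz^{-1}y^{-1}\cdot y^2zz^{-1}y^{-2}$$
have end $0$, both have $\{0,\epsilon_y\}$ as the set for $y$, and have $\{0,2\epsilon_y\}$ and $\{0,\epsilon_y,2\epsilon_y\}$ as the sets for $z$. The hulls agree, so this is an identity of $B$: if $z$ is defined at $p$ and two $y$-steps further, it is defined one $y$-step further. It fails for partial injections of $\mathbb Z$ in general: let $y$ be the shift by $1$ and $z$ the identity on $\{0,2\}$; then the first word is defined at $0$ and the second is not.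

## Rules that propagate facts on a lattice

We now set up a language for presentations: relations that say "if certain colors are present at certain places, then another color is present at another place," with translation invariance built in.

**Definition (rules and their presentation).** Let $\mathsf C$ be a finite set of colors. A rule $c_1@a_1,\dots,c_l@a_l\Rightarrow c@b$ consists of $c_i,c\in\mathsf C$ and $a_i,b\in\mathbb Z^d$. Given a finite set of rules, let $X=\{e,y_1,\dots,y_d\}\cup\{z_c:c\in\mathsf C\}$. For $a\in\mathbb Z^d$ put $y^a=y_1^{a_1}\cdots y_d^{a_d}$, with $y^0=e$, and $z_c(a)=y^az_cy^{-a}$. Let $R$ consist of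
$$ee=e,\quad ey_i=y_i=y_ie,\quad y_iy_i^{-1}=e=y_i^{-1}y_i,\quad y_iy_j=y_jy_i,\quad z_cz_c=z_c,\quad ez_c=z_c=z_ce,\tag{3}$$
and, for each rule, of
$$z_{c_1}(a_1)\cdots z_{c_l}(a_l)\,z_c(b)=z_{c_1}(a_1)\cdots z_{c_l}(a_l).\tag{4}$$

Let $S$ be an inverse semigroup generated by $X$ in which (3) holds. Then $e$ is idempotent, so $e^{-1}=e$; it fixes all generators from both sides, and taking inverses it fixes their inverses, so $e$ is an identity element of $S$. The $y_i$ are commuting units, so $a\mapsto y^a$ is a homomorphism from $\mathbb Z^d$ to the units. Each $z_c(a)$ is idempotent, since $y^az_cy^{-a}y^az_cy^{-a}=y^az_cz_cy^{-a}$. Also $z_c(0)=z_c$. Given an idempotent $f\in S$, we say that $c$ holds at $p$ if $f\le z_c(p)$.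

**Lemma 3.** Let $S$ be any inverse semigroup generated by $X$ and satisfying $R$, and let $f\in S$ be an idempotent. If $f\le z_{c_i}(a_i+t)$ for $i=1,\dots,l$ and some $t\in\mathbb Z^d$, then $f\le z_c(b+t)$, for every rule as above.

**Proof.** Multiply (4) by $y^t$ on the left and $y^{-t}$ on the right, and insert $y^{-t}y^t=e$ between the factors. With $\pi=\prod_iz_{c_i}(a_i+t)$ this gives $\pi z_c(b+t)=\pi$. The hypothesis gives $f\pi=f$. So $fz_c(b+t)=f\pi z_c(b+t)=f\pi=f$. $\square$

So the set of facts that hold is closed under all translates of the rules. For the opposite direction we build models.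

**Lemma 4.** Let $(K_c)_{c\in\mathsf C}$ be lattice-convex subsets of $\mathbb Z^d$ closed under the rules: for every rule and every $t\in\mathbb Z^d$, if $a_i+t\in K_{c_i}$ for all $i$, then $b+t\in K_c$. Then $e\mapsto\mathrm{id}$, $y_i\mapsto(p\mapsto p+\epsilon_i)$, $z_c\mapsto\mathrm{id}_{K_c}$ extends to a homomorphism $\langle X:R,\mathcal W\rangle\to\mathcal C_d$ for every variety $\mathcal W\ni B$.

**Proof.** The images lie in $\mathcal C_d$, and $\mathcal C_d\in\mathcal V\subseteq\mathcal W$ by Lemma 2. So it suffices to check $R$ in $\mathcal C_d$. The relations (3) are clear: they concern the identity map, commuting bijective translations, and partial identities. The word $z_c(a)$ becomes the map that goes from $p$ to $p+a$, requires $p+a\in K_c$, and returns; this is $\mathrm{id}_{K_c-a}$. So (4) becomes $\bigcap_i(K_{c_i}-a_i)\subseteq K_c-b$, which is the closure hypothesis. $\square$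

**A small example.** Let $d=1$, with one color $c$ and one rule $c@0\Rightarrow c@1$. With $f=z_c$, Lemma 3 shows that $c$ holds at $0,1,2,\dots$. It does not hold at $-1$ in $\langle X:R,\mathcal V\rangle$: the set $K_c=[0,\infty)$ is lattice-convex and closed, and Lemma 4 sends $z_c$ to $\mathrm{id}_{[0,\infty)}$ and $z_c(-1)$ to $\mathrm{id}_{[1,\infty)}$.

## The direct encoding of a counter machine and its false halts

A deterministic two-counter machine $M$ has a finite state set $Q$, an initial state $q_0$, a halting state $h$, and two counters with values in $\mathbb N$. Every $q\in Q\setminus\{h\}$ has exactly one instruction, of one of these forms: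

- inc: add $1$ to counter $i$ and go to $q'$;
- dec: if counter $i$ is $>0$, subtract $1$ and go to $q'$; if it is $0$, go to $q''$.

The only outside input to Theorem 1 is Minsky's theorem (*Computation: Finite and Infinite Machines*, 1967, Ch. 14): there is a fixed deterministic two-counter machine $M$ such that $\{m\in\mathbb N: M\text{ halts when started at }(q_0,m,0)\}$ is not recursive. Since Turing machines are simulated with computably encoded input, $M$ may be chosen so that this set is many-one complete r.e.

The first thing to try is $d=2$, with the counter values as coordinates $(n_1,n_2)$ and the states as colors. Add colors $o,Z_1,Z_2,P_1,P_2$, with rules that spread $Z_i$ from the color $o$ at $0$ to all points with $n_i=0$, and $P_i$ to all points with $n_i\ge1$. An inc instruction becomes $q@0\Rightarrow q'@\epsilon_i$. A dec instruction becomes the two rules $q@0,P_i@0\Rightarrow q'@(-\epsilon_i)$ and $q@0,Z_i@0\Rightarrow q''@0$. Add $h@0\Rightarrow h@(-\epsilon_i)$ for $i=1,2$, and let $f=z_o(0)z_{q_0}(m\epsilon_1)$. By Lemma 3, if $M$ halts from $(q_0,m,0)$, then $f\le z_h$.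

If $\mathcal W$ is the variety of all inverse semigroups, the converse also holds. The partial translations of $\mathbb Z^2$ with arbitrary domains form an inverse semigroup, and the check in Lemma 4 works there for arbitrary closed sets. If the run is infinite, take $K_o=\{0\}$, $K_{Z_i}=\{n_i=0\}$, $K_{P_i}=\{n_i\ge1\}$, and let $K_q$ be the set of counter values at which the run is in state $q$. These sets are closed under the rules, $K_h=\emptyset$, and $f$ becomes the identity on $\{0\}$, so $f\not\le z_h$.

For $\mathcal W=\mathcal V$ this model is not available, because $K_q$ need not be lattice-convex. The trouble is real, and not only a defect of the model.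

**Remark (forced convexity).** Let $S\in\mathcal V$ be generated by $X$ and satisfy (3). If an idempotent $f$ satisfies $f\le z_c(a_i)$ for $i=1,\dots,r$, and $b\in\mathbb Z^d\cap\operatorname{conv}\{a_1,\dots,a_r\}$, then $f\le z_c(b)$.

**Check.** In the letters $y_1,\dots,y_d,z$, where $y^0$ is now the empty word, consider
$$y^b(y^b)^{-1}\prod_i y^{a_i}zz^{-1}(y^{a_i})^{-1}\;=\;y^b(y^b)^{-1}\cdot y^bzz^{-1}(y^b)^{-1}\prod_i y^{a_i}zz^{-1}(y^{a_i})^{-1}.$$
Both sides have end $0$. For each letter $y_j$ both sides have the same set, since the extra factor on the right uses only the $y$-edges of $y^b$, which occur already on the left. For $z$ the sets are $\{a_1,\dots,a_r\}$ and $\{a_1,\dots,a_r,b\}$, which have the same hull. By Lemma 2 this is an identity of $B$, so it holds in $S$. Put $z=z_c$. In $S$ we have $z_cz_c^{-1}=z_c$ and $y^b(y^b)^{-1}=e$, so the identity reads $\prod_iz_c(a_i)=z_c(b)\prod_iz_c(a_i)$. Multiply by $f$. $\square$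

Now take the machine with initial state $\alpha$ and these instructions. In $\alpha$: dec counter $1$, go to $\beta$ if it was positive and to $\gamma$ if it was $0$. In $\beta$: dec counter $1$, go to $\delta$ if it was positive and to $h$ if it was $0$. In $\gamma$: inc counter $1$, go to $\gamma'$. In $\gamma'$: dec counter $2$, go to $\delta$ if it was positive and to $\gamma''$ if it was $0$. In $\gamma''$: inc counter $1$, go to $\alpha$. In $\delta$: inc counter $1$, go to $\delta$. Started at $(\alpha,0,0)$, the second counter stays $0$, and the pairs (state, first counter) are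
$$(\alpha,0),\ (\gamma,0),\ (\gamma',1),\ (\gamma'',1),\ (\alpha,2),\ (\beta,1),\ (\delta,0),\ (\delta,1),\ (\delta,2),\dots$$
The machine never halts. But in $\langle X:R,\mathcal V\rangle$ the color $\alpha$ holds at $(0,0)$ and at $(2,0)$, so by the remark it holds at $(1,0)$. The rules then give $\beta$ at $(0,0)$ and $h$ at $(0,0)$. The direct encoding reports a halt that does not happen.

Recording the time does not help by itself. Add a coordinate $\tau$ that every instruction raises by $1$. In the example $\alpha$ holds at $(\tau,n_1,n_2)=(0,0,0)$ and at $(4,2,0)$, hence at the midpoint $(2,1,0)$, and again $h$ is derived, at $\tau=4$. The damage comes from convex combinations of facts at different times.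

## Time on a parabola

Convex combinations of points from different times cannot be forbidden, so we let them land where they do no harm. Mark time $\tau$ by the point $(\tau,\tau^2)$ instead of $\tau$. Since the parabola is strictly convex, a proper convex combination of different points of it lies strictly above it. So we treat everything strictly above the parabola as worthless and allow every color of a state to hold there, with any counter values. Only facts exactly on the parabola are meant to be true.

In detail, let $d=5$, with coordinates $(\tau,s,r,n_1,n_2)$ and basis $\epsilon_\tau,\epsilon_s,\epsilon_r,\epsilon_1,\epsilon_2$, and write $n=(n_1,n_2)$. The coordinate $r$ will be explained in a moment. For a partial function $Y:\mathbb Z\rightharpoonup\mathbb Z^2$, viewed as a set of pairs, put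
$$G_Y=\{(\tau,s,r,n)\in\mathbb Z^5: s\ge\tau^2+1\}\ \cup\ \{(\tau,s,r,n)\in\mathbb Z^5: s=\tau^2,\ (\tau,n)\in Y\}.\tag{5}$$

**Lemma 5.** $G_Y$ is lattice-convex for every partial function $Y:\mathbb Z\rightharpoonup\mathbb Z^2$.

**Proof.** Let $p=(\tau,s,r,n)\in\mathbb Z^5$ be a convex combination $\sum\lambda_ip_i$ of points $p_i=(\tau_i,s_i,r_i,n^{(i)})\in G_Y$ with all $\lambda_i>0$. Then
$$s=\sum\lambda_is_i\ \ge\ \sum\lambda_i\tau_i^2\ \ge\ \Bigl(\sum\lambda_i\tau_i\Bigr)^2=\tau^2 .$$
If $s>\tau^2$, then $s\ge\tau^2+1$ because $s$ and $\tau$ are integers, and $p\in G_Y$. If $s=\tau^2$, equality holds throughout. By strict convexity of the square, all $\tau_i$ equal $\tau$, and then $s_i=\tau_i^2=\tau^2$ for all $i$. So $(\tau,n^{(i)})\in Y$ for all $i$. Since $Y$ is a function, all $n^{(i)}$ coincide, hence equal $n$, and $p\in G_Y$. $\square$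

It matters that $Y$ is a function. If $Y$ contained $(0,(0,0))$ and $(0,(2,0))$, the midpoint of $(0,0,0,0,0)$ and $(0,0,0,2,0)$ would be missing from $G_Y$. We shall have a function because a deterministic run has one configuration at each time.

Two obstacles remain, and the rules below are built around them.

The first is that a rule moves facts by a fixed vector, while the step from $(\tau,\tau^2)$ to $(\tau+1,(\tau+1)^2)$ adds $2\tau+1$ to $s$. This is where $r$ enters. Starting from $r=0$, repeat the fixed move $\epsilon_r+2\epsilon_s$ until $r=\tau$. This adds $2\tau$ to $s$. Then bring $r$ back to $0$ and move by $\epsilon_\tau+\epsilon_s$. The conditions $r=\tau$ and $r=0$ are tested by two colors $D$ and $E$ that hold exactly there.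

The second is that the halting time is unknown, while the equation to be tested must be written down from $m$ alone. So after a halt we clear the counters and run back down the parabola to the fixed point $0$, and we ask whether a color $k$ holds at $0$.

## The rule system in $\mathbb Z^5$

Let $M$ be the machine from Minsky's theorem. The colors are $o,D,E,Z_1,Z_2,P_1,P_2$; three colors $q,q^1,q^2$ for each $q\in Q$; and $k,k^1,k^2$. The rules are the following.

**(U) Background colors.**

- $o@0\Rightarrow c@0$ for $c=D,E,Z_1,Z_2$; and $o@0\Rightarrow P_i@\epsilon_i$ for $i=1,2$.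
- $D@0\Rightarrow D@{\pm g}$ for $g\in\{\epsilon_\tau+\epsilon_r,\epsilon_s,\epsilon_1,\epsilon_2\}$.
- $E@0\Rightarrow E@{\pm g}$ for $g\in\{\epsilon_\tau,\epsilon_s,\epsilon_1,\epsilon_2\}$.
- For $\{i,j\}=\{1,2\}$: $Z_i@0\Rightarrow Z_i@{\pm g}$ and $P_i@0\Rightarrow P_i@{\pm g}$ for $g\in\{\epsilon_\tau,\epsilon_s,\epsilon_r,\epsilon_j\}$; and $P_i@0\Rightarrow P_i@\epsilon_i$.

**(I) Instructions.** For each $q\ne h$:

- if its instruction is inc: $q@0\Rightarrow q'^1@\epsilon_i$;
- if it is dec: $q@0,\,P_i@0\Rightarrow q'^1@(-\epsilon_i)$ and $q@0,\,Z_i@0\Rightarrow q''^1@0$.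

**(F) One step forward on the parabola.** For each $q\in Q$:

- $q^1@0\Rightarrow q^1@(\epsilon_r+2\epsilon_s)$;
- $q^1@0,\,D@0\Rightarrow q^2@0$;
- $q^2@0\Rightarrow q^2@(-\epsilon_r)$;
- $q^2@0,\,E@0\Rightarrow q@(\epsilon_\tau+\epsilon_s)$.

**(H) Halting.** $h@0\Rightarrow k@0$; $k@0\Rightarrow k@(-\epsilon_1)$; $k@0\Rightarrow k@(-\epsilon_2)$.

**(K) One step back on the parabola.**

- $k@0\Rightarrow k^1@(-\epsilon_\tau-\epsilon_s)$;
- $k^1@0\Rightarrow k^1@(\epsilon_r-2\epsilon_s)$;
- $k^1@0,\,D@0\Rightarrow k^2@0$;
- $k^2@0\Rightarrow k^2@(-\epsilon_r)$;
- $k^2@0,\,E@0\Rightarrow k@0$.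

As a sample, write only $(\tau,s,r)$ and start with $q^1$ at $(2,4,0)$. By (F) we get $q^1$ at $(2,6,1)$ and $(2,8,2)$; there $r=\tau$, so $q^2$ at $(2,8,2)$, then at $(2,8,1)$ and $(2,8,0)$; there $r=0$, so $q$ at $(3,9,0)$. Conversely, from $k$ at $(3,9,0)$ the rules (K) give $k^1$ at $(2,8,0)$, $(2,6,1)$, $(2,4,2)$, then $k^2$ at $(2,4,2)$, $(2,4,1)$, $(2,4,0)$, and $k$ at $(2,4,0)$.

Let $X,R$ be the presentation of this rule system. It is finite and depends only on $M$. For $m\in\mathbb N$ put
$$f_m=z_o(0)\,z_{q_0}(m\epsilon_1).$$

**Proposition 6.** (i) If $M$ halts from $(q_0,m,0)$, then $f_mz_k=f_m$ in every inverse semigroup generated by $X$ and satisfying $R$. (ii) If $M$ does not halt from $(q_0,m,0)$, then $f_mz_k\ne f_m$ in $\langle X:R,\mathcal W\rangle$ for every variety $\mathcal W\ni B$.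

**Theorem 1 follows from Proposition 6.** The words $f_mz_k$ and $f_m$ are computable from $m$. The semigroup $\langle X:R,\mathcal W\rangle$ is itself generated by $X$ and satisfies $R$, so both parts apply to it: for $B\in\mathcal W$, the equality $f_mz_k=f_m$ holds in it if and only if $M$ halts from $(q_0,m,0)$. An algorithm for its word problem would decide a nonrecursive set. $\square$

In the next two sections let $(q(j),n_1(j),n_2(j))$, $j=0,1,\dots$, be the run of $M$ from $(q_0,m,0)$, and write $n(j)=(n_1(j),n_2(j))$.

## A halting run carries $k$ to the origin

Here we prove part (i). Let $S$ be any inverse semigroup generated by $X$ and satisfying $R$. Let $f=f_m$, which is an idempotent because it is a product of commuting idempotents. "Holds" means as before that $f\le z_c(p)$. By Lemma 3, facts may be derived with all translates of the rules. Since $f=z_o(0)z_{q_0}(m\epsilon_1)$, the color $o$ holds at $0$ and $q_0$ holds at $(0,0,0,m,0)$.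

**Step 1: the background.** We spread the colors of (U). The color $D$ holds at $0$, and moving by $\pm(\epsilon_\tau+\epsilon_r),\pm\epsilon_s,\pm\epsilon_1,\pm\epsilon_2$ it reaches all points with $r=\tau$. In the same way $E$ holds at all points with $r=0$, and $Z_i$ at all points with $n_i=0$. The color $P_i$ holds at $\epsilon_i$, hence at all points with $n_i=1$, and, adding $\epsilon_i$ repeatedly, at all points with $n_i\ge1$.

**Step 2: up the parabola.** We claim that $q(j)$ holds at $(j,j^2,0,n(j))$ for every $j$ up to the halting time $T$. For $j=0$ this is known. Suppose it holds for some $j<T$, and write $q=q(j+1)$ and $n=n(j+1)$. The rule in (I) for the instruction executed at time $j$ gives $q^1$ at $(j,j^2,0,n)$; for a dec instruction the second premise, $P_i$ or $Z_i$, holds by Step 1, according to whether $n_i(j)\ge1$ or $n_i(j)=0$. Applying the first rule of (F) $j$ times, $q^1$ holds at $(j,j^2+2j,j,n)$. Here $r=\tau$, so $D$ holds, and $q^2$ holds there. Applying the third rule $j$ times, $q^2$ holds at $(j,j^2+2j,0,n)$. Here $E$ holds, so $q$ holds at $(j+1,j^2+2j+1,0,n)=(j+1,(j+1)^2,0,n(j+1))$.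

**Step 3: halting.** At time $T$ the state is $h$. By (H), $k$ holds at $(T,T^2,0,n(T))$. Lowering the counters by (H), $k$ holds at $(T,T^2,0,0,0)$.

**Step 4: down the parabola.** Suppose $k$ holds at $(j,j^2,0,0,0)$ with $j\ge1$. By the first rule of (K), $k^1$ holds at $(j-1,j^2-1,0,0,0)$. After $j-1$ uses of the second rule, $k^1$ holds at
$$(j-1,\;j^2-1-2(j-1),\;j-1,0,0)=(j-1,(j-1)^2,j-1,0,0).$$
Here $r=\tau$, so $k^2$ holds there, and after $j-1$ uses of the fourth rule it holds at $(j-1,(j-1)^2,0,0,0)$. Here $r=0$, so $k$ holds at $(j-1,(j-1)^2,0,0,0)$.

By induction $k$ holds at $0$, that is, $f\le z_k(0)=z_k$, which says $f_mz_k=f_m$. This proves (i). $\square$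

## A convex model for a run that never halts

Here we prove part (ii). Now the run is infinite and $q(j)\ne h$ for all $j\ge0$. We construct sets $K_c$ for Lemma 4 in which $k$ is missing at $0$.

**Step 1: choose the sets.** For $q\in Q$ let
$$Y_q=\{(j,n(j)):j\ge0,\ q(j)=q\},\qquad Y_q^+=\{(j,n(j+1)):j\ge0,\ q(j+1)=q\}.$$
Both are partial functions $\mathbb Z\rightharpoonup\mathbb Z^2$, and $Y_h=\emptyset$. During the round (F) the time has not yet been raised while the counters are already those of time $j+1$; this is why $Y_q^+$ pairs $j$ with $n(j+1)$.

To find the sets, follow a quantity that measures how far a fact lies above the parabola and is conserved by the rules. For $q$ it is $s-\tau^2$. The first rule of (F) conserves $s-2r$, so for $q^1$ we take $(s-2r)-\tau^2$. When $r=\tau$ this equals $(s-2\tau)-\tau^2$, which does not involve $r$ and serves for $q^2$. A positive value means that anything is allowed, and the value $0$ means that the fact must be true. The set $K_k$ must omit the parabola altogether, so the color $k$ is allowed only with positive height, and $k^1,k^2$ are treated likewise. So define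
$$\begin{aligned}
&K_o=\{0\},\quad K_D=\{r=\tau\},\quad K_E=\{r=0\},\quad K_{Z_i}=\{n_i=0\},\quad K_{P_i}=\{n_i\ge1\},\\
&K_q=G_{Y_q}\cap\{r=0\},\\
&K_{q^1}=\{(\tau,s,r,n):(\tau,s-2r,r,n)\in G_{Y_q^+}\},\\
&K_{q^2}=\{(\tau,s,r,n):(\tau,s-2\tau,r,n)\in G_{Y_q^+}\},\\
&K_k=\{r=0,\ s\ge\tau^2+1\},\quad K_{k^1}=\{s+2r\ge(\tau+1)^2\},\quad K_{k^2}=\{s\ge\tau^2+1\},
\end{aligned}$$
all as subsets of $\mathbb Z^5$.

**Step 2: the sets are lattice-convex.** The background sets are the lattice points of convex sets given by linear conditions. The sets $K_k,K_{k^1},K_{k^2}$ are the lattice points of convex sets, because $\tau^2+1-s$ and $(\tau+1)^2-s-2r$ are convex functions. $K_q$ is an intersection of lattice-convex sets, by Lemma 5. $K_{q^1}$ and $K_{q^2}$ are the images of $G_{Y_q^+}$ under the linear bijections $(\tau,s,r,n)\mapsto(\tau,s+2r,r,n)$ and $(\tau,s,r,n)\mapsto(\tau,s+2\tau,r,n)$ of $\mathbb Z^5$.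

In Steps 3 to 7 we check closure. Each rule is applied at an arbitrary point $p=(\tau,s,r,n)\in\mathbb Z^5$.

**Step 3: closure under (U).** The color $o$ is present only at $0$, and $0\in K_D,K_E,K_{Z_1},K_{Z_2}$, $\epsilon_i\in K_{P_i}$. The moves for $D$ preserve $r-\tau$, those for $E$ preserve $r$, and those for $Z_i$ preserve $n_i$. Those for $P_i$ preserve or raise $n_i$.

**Step 4: closure under (I).** Let $p\in K_q$ with $q\ne h$, so $r=0$. The new point has the same $\tau$ and $s$, and $r=0$, so that $s-2r=s$ there; only $n$ may change. If $s\ge\tau^2+1$, the new point lies in the required $K_{q'^1}$ or $K_{q''^1}$, whatever its $n$. If $s=\tau^2$, then $(\tau,n)\in Y_q$, so $\tau=j\ge0$, $q(j)=q$ and $n=n(j)$. The rule applied is that for inc; or that for dec with $p\in K_{P_i}$, so $n_i\ge1$; or that for dec with $p\in K_{Z_i}$, so $n_i=0$. In each case it produces exactly the state and counters of the machine at time $j+1$. So the pair of $\tau$ and the new $n$ lies in $Y^+_{q'}$ (respectively $Y^+_{q''}$), and the new point lies in $K_{q'^1}$ (respectively $K_{q''^1}$).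

**Step 5: closure under (F).** Note that $r$ is unconstrained in $G_Y$. Adding $\epsilon_r+2\epsilon_s$ preserves $\tau$, $n$ and $s-2r$, so it preserves $K_{q^1}$. If $p\in K_{q^1}\cap K_D$, then $r=\tau$, so $s-2r=s-2\tau$ and $p\in K_{q^2}$. Membership in $K_{q^2}$ does not depend on $r$, so $-\epsilon_r$ preserves $K_{q^2}$. Finally let $p\in K_{q^2}\cap K_E$, so $r=0$, and put $\tau'=\tau+1$, $s'=s+1$. Then
$$s'-\tau'^2=s+1-\tau^2-2\tau-1=(s-2\tau)-\tau^2\ge0.$$
If this is positive, then $p+\epsilon_\tau+\epsilon_s\in K_q$. If it is $0$, then $(\tau,n)\in Y_q^+$, so $\tau=j\ge0$, $q(j+1)=q$ and $n=n(j+1)$. Hence $(\tau',n)=(j+1,n(j+1))\in Y_q$, and again $p+\epsilon_\tau+\epsilon_s\in K_q$.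

**Step 6: closure under (H).** This is where the hypothesis that $M$ does not halt is used. Since $Y_h=\emptyset$, we have $K_h=G_\emptyset\cap\{r=0\}=K_k$. The set $K_k$ is invariant under all changes of $n$.

**Step 7: closure under (K).** If $p\in K_k$, then $p-\epsilon_\tau-\epsilon_s$ has $\tau'=\tau-1$, $s'=s-1$, $r=0$, and $s'+2r=s-1\ge\tau^2=(\tau'+1)^2$, so it lies in $K_{k^1}$. Adding $\epsilon_r-2\epsilon_s$ preserves $s+2r$ and $\tau$, hence $K_{k^1}$. If $p\in K_{k^1}\cap K_D$, then $r=\tau$ and $s+2\tau\ge\tau^2+2\tau+1$, so $s\ge\tau^2+1$ and $p\in K_{k^2}$. Membership in $K_{k^2}$ does not depend on $r$. If $p\in K_{k^2}\cap K_E$, then $r=0$ and $p\in K_k$.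

**Step 8: evaluate $f_m$ and $f_mz_k$.** By Lemma 4 there is a homomorphism $\langle X:R,\mathcal W\rangle\to\mathcal C_5$ with $z_c\mapsto\mathrm{id}_{K_c}$. It sends $f_m$ to the identity on $K_o\cap(K_{q_0}-m\epsilon_1)$. This set is $\{0\}$, because $(0,0,0,m,0)\in K_{q_0}$: here $s=\tau^2=0$, $r=0$, and $(0,(m,0))=(0,n(0))\in Y_{q_0}$. It sends $z_k$ to $\mathrm{id}_{K_k}$, and $0\notin K_k$, since $0\ge0^2+1$ is false. So the image of $f_mz_k$ is the empty map and the image of $f_m$ is not. Hence $f_mz_k\ne f_m$ in $\langle X:R,\mathcal W\rangle$. This proves (ii), and with it Theorem 1. $\square$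

## Completeness, inseparability, and the theories that stay decidable

The same presentation gives sharper statements. Recall that a set is $\Sigma^0_1$-complete if it is r.e. and every r.e. set many-one reduces to it, and that two disjoint sets are recursively inseparable if no recursive set contains one and misses the other.

**Theorem 7.** Let $(X,R)$ be the presentation above, with $M$ chosen so that its halting set $\{m: M\text{ halts from }(q_0,m,0)\}$ is many-one complete r.e.

1. For every variety $\mathcal W\ni B$, the halting problem many-one reduces to the word problem of $\langle X:R,\mathcal W\rangle$, already to the problem "$f\le g$?" for words $f,g$ representing idempotents. If $\mathcal W$ is defined by a recursively enumerable set of identities (for example $\mathcal W=\mathcal V$, or all inverse semigroups), this word problem is $\Sigma^0_1$-complete.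
2. The set of pairs $(u,v)$ with $u=v$ in all inverse semigroups generated by $X$ and satisfying $R$, and the set of pairs $(u,v)$ with $u\ne v$ in $\langle X:R,\mathcal V\rangle$, are recursively inseparable.
3. In contrast, the free objects of $\mathcal V$ have decidable word problem: $u=v$ holds in $F_X$ if and only if $\operatorname{end}(u)=\operatorname{end}(v)$ and $\operatorname{conv}U_i=\operatorname{conv}V_i$ for every generator. Also, the first-order theory of $B$ itself, in particular its set of quasi-identities, is decidable.

(In part 3, $X$ stands for any finite set of generators.)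

**Proof of 3.** Two words are equal in the free object $F_X$ of $\mathcal V$ if and only if they form an identity of $B$, so the criterion is (a)⇔(b) of Lemma 2. Equality of the convex hulls of two finite subsets of $\mathbb Z^n$ is decidable by rational linear programming: test for each point of one set whether it is a convex combination of points of the other. The first-order theory of $B$ was interpreted in that of $(\mathbb N,+,\le)$ in the first section, and the latter is decidable (Presburger).

**Proof of 1.** By Proposition 6, the computable map $m\mapsto(f_mz_k,f_m)$ reduces the halting set of $M$, hence the halting problem, to the word problem. Since $f_mz_k=f_m$ says $f_m\le z_k$, the map $m\mapsto(f_m,z_k)$ reduces it to the order problem for words representing idempotents. If $\mathcal W$ has an r.e. set of defining identities, then $u=v$ holds in $\langle X:R,\mathcal W\rangle$ if and only if it can be derived by equational logic from these identities together with the equations $R$ between words in the constants $X$. Derivations can be enumerated, so the word problem is r.e. The variety of all inverse semigroups has a finite basis of identities.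 The variety $\mathcal V$ has a decidable equational theory by part 3, and the set of all its identities is an r.e. basis.

**Proof of 2.** The two sets are disjoint, because $\langle X:R,\mathcal V\rangle$ is one of the inverse semigroups generated by $X$ and satisfying $R$. If $M$ halts from $(q_0,m,0)$, then $(f_mz_k,f_m)$ lies in the first set, by Proposition 6(i). If it does not halt, the pair lies in the second set, by Proposition 6(ii) with $\mathcal W=\mathcal V$. A recursive set containing the first and missing the second would decide the halting set of $M$. $\square$

So the undecidability occurs throughout the interval from $\mathcal V$ to the variety of all inverse semigroups, with one presentation for the whole interval, while the equational theory and the first-order theory of $B$ itself are both decidable.
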